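
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Comparison of $p$-superharmonic and $p$-subharmonic functions\\ up to boundary sets of zero capacity}


\begin{abstract}
Let $\Omega$ be a bounded domain in a proper doubling metric measure space supporting a Poincar\'e inequality, and suppose that the complement of $\Omega$ has positive $p$-capacity, $1<p<\infty$. We prove that if $u$ is $p$-superharmonic and bounded below, $v$ is $p$-subharmonic and bounded above, and $\limsup v\le\liminf u$ at all boundary points outside a set of zero $p$-capacity, then $v\le u$ in $\Omega$. It follows that the lower and upper Perron-type solutions $\underline Qf$ and $\overline Qf$, in which the boundary condition is imposed only quasieverywhere, satisfy $\underline Qf\le\overline Qf$ for every boundary function $f$. The proof uses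 no Euler--Lagrange equation. Its core is an energy estimate obtained by testing the minimizing property of $u$ and $v$ with two slightly different functions of $(u,v)$.
\end{abstract}

\section{Introduction}

\subsection{Setting}

Throughout, $1<p<\infty$, and $X$ is a proper metric space (closed bounded sets are compact) with a doubling Borel measure $\mu$: balls have positive finite measure and $\mu(B(x,2r))\le C\mu(B(x,r))$. We assume that $X$ supports a weak $(1,q)$-Poincar\'e inequality for some $1\le q<p$. This means that there are $C,\lambda\ge1$ such that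
\[
\frac1{\mu(B)}\int_B|u-u_B|\,d\mu\le Cr\Bigl(\frac1{\mu(\lambda B)}\int_{\lambda B}g^q\,d\mu\Bigr)^{1/q},\qquad u_B=\frac1{\mu(B)}\int_Bu\,d\mu,
\]
for all balls $B=B(x,r)$, all integrable $u$ and all upper gradients $g$ of $u$. By H\"older's inequality $X$ then supports a weak $(1,p)$-Poincar\'e inequality. The set $\Omega\subset X$ is a nonempty bounded domain with $C_p(X\setminus\Omega)>0$, where $C_p$ is the capacity defined below.

A Borel function $g\ge0$ is an \emph{upper gradient} of $u$ if
\[
|u(\gamma(0))-u(\gamma(l_\gamma))|\le\int_\gamma g\,ds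
\]
for every rectifiable curve $\gamma$ of length $l_\gamma$, parametrized by arc length. It is a \emph{$p$-weak upper gradient} if this holds for $p$-a.e.\ curve, that is, for all curves outside a family $\Gamma$ for which there is a Borel function $\rho\ge0$ in $L^p(X)$ with $\int_\gamma\rho\,ds=\infty$ for all $\gamma\in\Gamma$. The Newtonian space $N^{1,p}(X)$ consists of all $u\in L^p(X)$ with a $p$-weak upper gradient in $L^p(X)$, and
\[
\|u\|_{N^{1,p}(X)}=\Bigl(\int_X|u|^p\,d\mu+\inf_g\int_Xg^p\,d\mu\Bigr)^{1/p}.
\]
We write $g_u$ for the minimal $p$-weak upper gradient of $u$, so that $g_u\le g$ a.e.\ for every $p$-weak upper gradient $g\in L^p_{\rm loc}$ of $u$. The space $N^{1,p}_0(\Omega)$ consists of the restrictions to $\Omega$ of functions in $N^{1,p}(X)$ that vanish on $X\setminus\Omega$. The \emph{capacity} of $E\subset X$ is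
\[
C_p(E)=\inf\bigl\{\|u\|^p_{N^{1,p}(X)}:u\in N^{1,p}(X),\ u\ge1\text{ on }E\bigr\},
\]
and a property holds \emph{quasieverywhere} (q.e.) if it holds outside a set of zero capacity.

A continuous function $u\in N^{1,p}_{\rm loc}(\Omega)$ is \emph{$p$-harmonic} if
\[
\int_{\{\varphi\ne0\}}g_u^p\,d\mu\le\int_{\{\varphi\ne0\}}g_{u+\varphi}^p\,d\mu
\]
for all $\varphi\in N^{1,p}_0(\Omega)$ with compact support in $\Omega$. A function $u:\Omega\to(-\infty,\infty]$ is \emph{$p$-superharmonic} if it is lower semicontinuous, is not identically $\infty$ in any component of $\Omega$, and has the following comparison property: if $G\Subset\Omega$ is nonempty and open and $v\in C(\overline G)$ is $p$-harmonic in $G$ with $v\le u$ on $\partial G$, then $v\le u$ in $G$. A function $u$ is \emph{$p$-subharmonic} if $-u$ is $p$-superharmonic.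

\subsection{Two pairs of Perron solutions}

Let $f:\partial\Omega\to\overline{\mathbb R}$. Let $\mathcal U_f$ be the set of all $p$-superharmonic functions $u$ on $\Omega$ that are bounded below and satisfy
\begin{equation}\label{eq:upperclass}
\liminf_{\Omega\ni y\to x}u(y)\ge f(x)
\end{equation}
for all $x\in\partial\Omega$. The upper and lower Perron solutions are
\[
\overline Pf(x)=\inf_{u\in\mathcal U_f}u(x),\qquad\underline Pf=-\overline P(-f).
\]
Sets of zero capacity are negligible for functions in $N^{1,p}(X)$, so one would like a Perron method that does not see them. Let $\tilde U_f$ be the set of all $p$-superharmonic functions on $\Omega$ that are bounded below and satisfy \eqref{eq:upperclass} for q.e.\ $x\in\partial\Omega$. Let $\tilde L_f$ be the set of all $p$-subharmonic functions $v$ on $\Omega$ that are bounded above and satisfy $\limsup_{\Omega\ni y\to x}v(y)\le f(x)$ for q.e.\ $x\in\partial\Omega$. Put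
\[
\overline Qf(x)=\inf_{u\in\tilde U_f}u(x),\qquad\underline Qf(x)=\sup_{v\in\tilde L_f}v(x),\qquad x\in\Omega,
\]
with $\inf\varnothing=\infty$ and $\sup\varnothing=-\infty$. By construction these functions do not change when $f$ is changed on a set of zero capacity. The operators $\overline Q$ and $\underline Q$ were constructed to deal with the fact that it is not known whether Perron solutions have this invariance. Since $\mathcal U_f\subset\tilde U_f$ and $-\mathcal U_{-f}\subset\tilde L_f$, we have $\overline Qf\le\overline Pf$ and $\underline Pf\le\underline Qf$.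

The enlarged classes move $\overline Q f$ down and $\underline Qf$ up, so it is no longer obvious that they are in the right order. Whether $\underline Qf\le\overline Qf$ for all $f:\partial\Omega\to\mathbb R$ is posed as an open question in \cite{source}. We show that the answer is yes. The reason is that boundary sets of zero capacity are invisible in the comparison principle.

\begin{theorem}[Comparison principle]\label{thm:comparison}
Let $u$ be $p$-superharmonic in $\Omega$ and bounded below, and let $v$ be $p$-subharmonic in $\Omega$ and bounded above. If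
\begin{equation}\label{eq:bdry}
\limsup_{\Omega\ni y\to x}v(y)\le\liminf_{\Omega\ni y\to x}u(y)\qquad\text{for q.e.\ }x\in\partial\Omega,
\end{equation}
then $v\le u$ everywhere in $\Omega$.
\end{theorem}

\begin{corollary}\label{cor:Q}
$\underline Pf\le\underline Qf\le\overline Qf\le\overline Pf$ for all $f:\partial\Omega\to\overline{\mathbb R}$.
\end{corollary}

\begin{proof}[Proof, given Theorem~\ref{thm:comparison}]
The outer inequalities were noted above. If $\tilde U_f$ or $\tilde L_f$ is empty, the middle inequality is trivial. Otherwise let $u\in\tilde U_f$ and $v\in\tilde L_f$. The union of the two exceptional sets has zero capacity, and outside it $\limsup_{y\to x} v(y)\le f(x)\le\liminf_{y\to x} u(y)$. Theorem~\ref{thm:comparison} gives $v\le u$. Take the supremum over $v$ and the infimum over $u$.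
\end{proof}

The hypothesis $C_p(X\setminus\Omega)>0$ cannot be omitted from Theorem~\ref{thm:comparison}. If $C_p(X\setminus\Omega)=0$, then $C_p(\partial\Omega)=0$, condition \eqref{eq:bdry} is void, and $u=0$, $v=1$ is a counterexample. Conversely, the theorem applied to $u=0$, $v=1$ shows that $C_p(X\setminus\Omega)>0$ forces $C_p(\partial\Omega)>0$. Section~\ref{sec:sharp} shows that zero capacity is the right notion of smallness and that the one-sided bounds on $u$ and $v$ are needed.

\subsection{The difficulty and the idea}\label{sec:idea}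

In a linear theory one would add to $u$ a small multiple $\delta s$ of a positive superharmonic function $s$ tending to $\infty$ at the exceptional set, compare $v$ with $u+\delta s$, and let $\delta\to0$. This needs sums of superharmonic functions to be superharmonic, which is not available here. We therefore argue with energies. After truncation $0\le u,v\le1$, and both $u$ and $-v$ are superminimizers: raising $u$, or lowering $v$, on a compact set does not lower the energy. On the set where $w=(v-u-\varepsilon)_+$ is positive we raise $u$ toward $v$ and lower $v$ toward $u$. There are two obstacles.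

\begin{itemize}
\item There is no Euler--Lagrange equation, only the sizes $g_u$ and $g_v$ of the slopes. Even when no cutoff is needed, the obvious variations $u+tw$ and $v-tw$ yield only $g_u=g_v$ a.e.\ on $\{w>0\}$. Equality of slopes does not make $v-u$ constant: on $\mathbb R$ the functions $x$ and $-x$ have equal slopes.
\item The test functions must have compact support in $\Omega$, so near the exceptional set they must be multiplied by a cutoff $\eta$. This produces terms $g_u^{p-1}g_\eta$, while nothing is known about the energy of $u$ there.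
\end{itemize}

One device removes both obstacles. We replace $w$ by the basic variation $\frac1pw^p$. To it we add, when varying $u$, a small multiple of $w^{p+1}(1-u)$, which pulls $u$ toward its upper bound, and, when varying $v$, the same multiple of $w^{p+1}v$, which pulls $v$ toward its lower bound. Each of these pulls decreases the slope of the function it acts on and so produces a multiple of $w^{p+1}(g_u^p+g_v^p)$ with a favorable sign. The price is a term proportional to $|g_u-g_v|$, which is exactly what the basic variation controls. The new energy term then absorbs the cutoff terms. Section~\ref{sec:warmup} carries this out by hand for $p=2$.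

\section{Background}\label{sec:background}

We use the following facts. The strict inequality $q<p$ enters only through such background results; our own arguments use only the $(1,p)$-Poincar\'e inequality, which also holds with $p$-weak upper gradients on the right-hand side.

\begin{itemize}
\item[(F1)] If $u$ is a bounded $p$-superharmonic function in $\Omega$, then $u\in N^{1,p}_{\rm loc}(\Omega)$ and $u$ is a \emph{superminimizer}:
\[
\int_{\{\varphi\ne0\}}g_u^p\,d\mu\le\int_{\{\varphi\ne0\}}g_{u+\varphi}^p\,d\mu
\]
for all $0\le\varphi\in N^{1,p}_0(\Omega)$ with compact support in $\Omega$. Moreover $u(x)=\operatorname*{ess\,lim\,inf}_{y\to x}u(y)$ for every $x\in\Omega$ \cite{KM}. That the definition by comparison with $v\in C(\overline G)$ used here is equivalent to the other definitions in the literature is proved in \cite{AB}; see also \cite[Chapters 8--9]{BB}.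
\item[(F2)] Weak Harnack inequality: there are $s\in(0,1]$ and $C,\Lambda\ge1$ such that every nonnegative superminimizer $u$ in a ball $B(x,\Lambda r)\Subset\Omega$ satisfies
\[
\Bigl(\frac1{\mu(B(x,r))}\int_{B(x,r)}u^s\,d\mu\Bigr)^{1/s}\le C\operatorname*{ess\,inf}_{B(x,r)}u
\]
\cite{KS}, \cite[Chapter 8]{BB}.
\item[(F3)] $C_p$ is countably subadditive, and it is an outer capacity: $C_p(F)=\inf\{C_p(G):G\supset F\text{ open}\}$ \cite{BBSouter}.
\item[(F4)] Let $u\in N^{1,p}_{\rm loc}(\Omega)$. On $p$-a.e.\ curve $\gamma$ in $\Omega$, $u\circ\gamma$ is absolutely continuous with $|(u\circ\gamma)'|\le g_u\circ\gamma$ a.e. Conversely, if $g\ge0$ is measurable and, for $p$-a.e.\ curve $\gamma$, $u\circ\gamma$ is absolutely continuous with $|(u\circ\gamma)'|\le g\circ\gamma$ a.e., then $g$ is a $p$-weak upper gradient of $u$. Moreover, $p$-a.e.\ curve has no exceptional subcurve (if $\int\rho\,ds=\infty$ on a subcurve, then also on the curve), and $g_u=0$ a.e.\ on each level set of $u$. The same holds with $X$ in place of $\Omega$ \cite[Chapters 1--2]{BB}.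
\item[(F5)] Constants are $p$-harmonic, $p$-harmonic functions are both $p$-sub- and $p$-superharmonic, the minimum of two $p$-superharmonic functions is $p$-superharmonic, and $au+b$ is $p$-superharmonic if $u$ is and $a>0$, $b\in\mathbb R$ \cite{KM,BB}.
\end{itemize}

From (F3): if $F$ is compact and $C_p(F)=0$, there are open sets $G_j\supset F$ and $\zeta_j\in N^{1,p}(X)$ with
\begin{equation}\label{eq:zeta}
0\le\zeta_j\le1,\qquad\zeta_j=1\text{ in }G_j,\qquad\|\zeta_j\|_{N^{1,p}(X)}\to0.
\end{equation}
Indeed, choose $G_j$ with $C_p(G_j)\to0$ and truncate almost optimal functions for $C_p(G_j)$ at the levels $0$ and $1$, which does not increase the norm.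

Two consequences of (F4) let us compute with upper gradients along curves and certify test functions.

\begin{lemma}\label{lem:curves}
\begin{itemize}
\item[\textup{(a)}] \textup{(Chain rule)} Let $u_1,u_2,u_3\in N^{1,p}_{\rm loc}(\Omega)$ have values in $[0,1]$, and let $\Phi$ be $C^1$ in a neighborhood of $[0,1]^3$. On $p$-a.e.\ curve $\gamma$ in $\Omega$, $\Phi(u_1,u_2,u_3)\circ\gamma$ is absolutely continuous, with derivative $\sum_i\partial_i\Phi\,(u_i\circ\gamma)'$ a.e.
\item[\textup{(b)}] \textup{(Zero extension)} Let $\rho$ be a bounded measurable function on $\Omega$ that vanishes outside a measurable set $A$ contained in a compact set $H\subset\Omega$. Let $g\ge0$ be a measurable function on $\Omega$ with $g\in L^p(A)$, and suppose that on $p$-a.e.\ curve $\gamma$ in $\Omega$, $\rho\circ\gamma$ is absolutely continuous with $|(\rho\circ\gamma)'|\le g\circ\gamma$ a.e. Then $\rho$, extended by $0$, belongs to $N^{1,p}(X)$, and $g\chi_A$ (also extended by $0$) is a $p$-weak upper gradient of it in $X$. In particular, $\rho$ belongs to $N^{1,p}_0(\Omega)$ and has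 compact support in $\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) On $p$-a.e.\ curve all $u_i\circ\gamma$ are absolutely continuous. Since $\Phi$ is Lipschitz on $[0,1]^3$, the composition is absolutely continuous. The ordinary chain rule applies at each parameter where all $u_i\circ\gamma$ are differentiable.

(b) Let $\gamma$ be a curve in $X$ none of whose subcurves in $\Omega$ is exceptional; by (F4), $p$-a.e.\ curve is such. As $X=\Omega\cup(X\setminus H)$ with both sets open, every parameter has a neighborhood that $\gamma$ maps into $\Omega$ or into $X\setminus H$. On the latter $\rho=0$. So $\rho\circ\gamma$ is locally, and by compactness globally, absolutely continuous. Its derivative is bounded by $g\circ\gamma$ a.e.\ where $\gamma\in\Omega$. It vanishes a.e.\ on $\{\rho\circ\gamma=0\}$, since a.e.\ point of this set is an accumulation point of it, and hence a.e.\ where $\gamma\notin A$. Thus $|(\rho\circ\gamma)'|\le(g\chi_A)\circ\gamma$ a.e., and (F4) applies. Finally, $\rho\in L^p(X)$ because it is bounded and vanishes outside $H$.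
\end{proof}

\section{Normalization and cutoff functions}\label{sec:reduction}

Let $u\ge m_0$ and $v\le M_0$ be as in Theorem~\ref{thm:comparison}. If $M_0\le m_0$ there is nothing to prove. Let $m_0<M_0$ and $T(\tau)=\min\{\max\{\tau,m_0\},M_0\}$ on $\overline{\mathbb R}$. Then $T(u)=\min\{u,M_0\}$ is $p$-superharmonic, $T(v)=\max\{v,m_0\}$ is $p$-subharmonic, and $v\le T(v)$, $T(u)\le u$. Since $T$ is continuous and nondecreasing, \eqref{eq:bdry} gives
\[
\limsup T(v)=T(\limsup v)\le T(\liminf u)=\liminf T(u)\qquad\text{q.e.\ on }\partial\Omega.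
\]
So it is enough to prove $T(v)\le T(u)$. This is where the one-sided bounds are used. After an affine change, the same for both functions, we may assume
\[
0\le u\le1,\qquad0\le v\le1 .
\]
By (F1), $u$ and $-v$ are superminimizers in $N^{1,p}_{\rm loc}(\Omega)$. We write
\[
\xi=g_u,\qquad\omega=g_v .
\]

Let $E\subset\partial\Omega$ with $C_p(E)=0$ be such that \eqref{eq:bdry} holds on $\partial\Omega\setminus E$. Fix $\varepsilon\in(0,1)$ and put
\[
K=\{x\in\Omega:v(x)-u(x)\ge\varepsilon\},\qquad F=\overline K\cap\partial\Omega,\qquad w=(v-u-\varepsilon)_+ ,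
\]
so that $0\le w\le1$. We must show $w=0$. The margin $\varepsilon$ keeps $\{w>0\}$ away from the good part of the boundary. Indeed, if $x\in\partial\Omega\setminus E$, then $\limsup_{y\to x}(v-u)(y)\le0<\varepsilon$, so $x\notin\overline K$. Hence $F\subset E$. As $\Omega$ is bounded and $X$ is proper, $F$ is compact, and $C_p(F)=0$. Take $G_j$ and $\zeta_j$ as in \eqref{eq:zeta} and put $\eta_j=1-\zeta_j$. Then
\[
0\le\eta_j\le1,\qquad\eta_j=0\text{ in }G_j\supset F,\qquad g_{\eta_j}=g_{\zeta_j}\text{ a.e.}
\]
The closure of $K\setminus G_j$ is bounded, hence compact, and it lies in $\overline K\setminus G_j$ because $G_j$ is open. Since $\overline K\subset\Omega\cup\partial\Omega$ and $\overline K\cap\partial\Omega=F\subset G_j$, we have $\overline K\setminus G_j\subset\Omega$. Therefore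
\begin{equation}\label{eq:compact}
\{w>0\}\cap\{\eta_j>0\}\subset K\setminus G_j\quad\text{is contained in a compact subset of }\Omega .
\end{equation}
So a function of $u$ and $v$ that vanishes where $w=0$ acquires compact support in $\Omega$ when it is multiplied by $\eta_j^p$. If it is a $C^1$ function of $(u,v)$, the product belongs to $N^{1,p}_0(\Omega)$ by Lemma~\ref{lem:curves}.

\section{The mechanism for $p=2$}\label{sec:warmup}

This section explains the estimate of Section~\ref{sec:energy} in the simplest case; it is not needed for the proof. Let first $p=2$ and $E=\varnothing$. Then $F=\varnothing$, no cutoff is needed, and $A_0=\{w>0\}$ lies in a compact subset of $\Omega$. On $p$-a.e.\ curve $w$ is absolutely continuous, with $w'=v'-u'$ a.e.\ where $w>0$ and $w'=0$ a.e.\ where $w=0$. Here and below $u'$ is short for $(u\circ\gamma)'$, and so on.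

\medskip
\noindent\textbf{The obvious variation.} On $A_0$ we have $(u+tw)'=(1-t)u'+tv'$, so $(1-t)\xi+t\omega$ bounds the slope of $u+tw$ there for $0\le t\le1$. As $u$ is a superminimizer, $\int_{A_0}\xi^2\,d\mu\le\int_{A_0}((1-t)\xi+t\omega)^2\,d\mu$. Dividing by $2t$ and letting $t\to0$ gives $0\le\int_{A_0}\xi(\omega-\xi)\,d\mu$. The variation $v-tw$ gives $0\le\int_{A_0}\omega(\xi-\omega)\,d\mu$ in the same way. The sum is
\[
\int_{A_0}(\xi-\omega)^2\,d\mu\le0 .
\]
Hence $\xi=\omega$ a.e.\ on $A_0$, but this does not say that the slopes vanish.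

\medskip
\noindent\textbf{The corrected variation.} For a constant weight $\rho\ge0$ with $t\rho\le1$, the variation $u+t\rho(1-u)=1-(1-t\rho)(1-u)$ contracts the slope of $u$ by the factor $1-t\rho$. We use the weight $w^2$ and test $u$ with $\varphi$ and $v$ with $\psi$, where
\[
\varphi=w+w^2(1-u),\qquad\psi=w+w^2v .
\]
On $A_0$, with $\beta=1+2w(1-u)$ and $\theta=1+2wv$,
\[
\varphi'=-(\beta+w^2)u'+\beta v',\qquad\psi'=(\theta+w^2)v'-\theta u' .
\]
Both $\beta+w^2$ and $\theta+w^2$ lie in $[0,4]$. For $0<t\le\frac14$ the slope of $u+t\varphi$ is thus at most $(1-t(\beta+w^2))\xi+t\beta\omega$ and that of $v-t\psi$ at most $(1-t(\theta+w^2))\omega+t\theta\xi$. As before we get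
\[
0\le\int_{A_0}\xi\bigl[-(\beta+w^2)\xi+\beta\omega\bigr]d\mu,\qquad0\le\int_{A_0}\omega\bigl[-(\theta+w^2)\omega+\theta\xi\bigr]d\mu,
\]
so that $\int_{A_0}S\,d\mu\le0$ with
\[
S=(\xi-\omega)^2+w^2(\xi^2+\omega^2)+2w\bigl[(1-u)\xi(\xi-\omega)+v\,\omega(\omega-\xi)\bigr].
\]
Let $m=\min\{\xi,\omega\}$ and $d=|\xi-\omega|$. In the bracket one term is nonnegative, and the other is at least $-md$ because $0\le1-u\le1$ and $0\le v\le1$. Hence
\begin{equation}\label{eq:square}
S\ge d^2-2wmd+w^2(\xi^2+\omega^2)=(d-wm)^2+w^2\max\{\xi,\omega\}^2\ge\tfrac12w^2(\xi^2+\omega^2).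
\end{equation}
Therefore $\xi=\omega=0$ a.e.\ on $\{w>0\}$: both functions, and with them $w$, have zero slope there.

\medskip
\noindent\textbf{The cutoff.} If $E\ne\varnothing$, we test with $\eta^2\varphi$ and $\eta^2\psi$, where $\eta=\eta_j$. The derivative of $\eta^2$ contributes an extra term, and with $A=\{w>0\}\cap\{\eta>0\}$ we get
\[
\int_A\eta^2S\,d\mu\le2\int_A\eta(\varphi\xi+\psi\omega)g_\eta\,d\mu\le4\int_A\eta w(\xi+\omega)g_\eta\,d\mu
\le\frac14\int_A\eta^2w^2(\xi^2+\omega^2)\,d\mu+32\int_Ag_\eta^2\,d\mu ,
\]
since $\varphi,\psi\le2w$ and $4ab\le\frac14a^2+16b^2$. By \eqref{eq:compact}, $\xi,\omega\in L^2(A)$, so the first term on the right is finite. With \eqref{eq:square} we conclude that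
\[
\int_A\eta^2w^2(\xi^2+\omega^2)\,d\mu\le128\int_Ag_\eta^2\,d\mu .
\]
The right-hand side tends to $0$ along $\eta_j$. The gain $w^2(\xi^2+\omega^2)$ has replaced the missing information about the energy near $F$.

\section{The energy estimate}\label{sec:energy}

To see which powers of $w$ work for general $p$, consider $\varphi=\frac1aw^a+\kappa w^b(1-u)$, and let $m$ and $d$ be as in Section~\ref{sec:warmup}. The second part of $\varphi$ gives a gain of order $w^b(\xi^p+\omega^p)$ and a cross term of order $w^{b-1}m^{p-1}d$. If $d\lesssim wm$, the gain absorbs the cross term. If $d\gtrsim wm$, the term $w^{a-1}\bigl((m+d)^{p-1}-m^{p-1}\bigr)d$ coming from the first part must do so; at $d\approx wm$ it is of order $w^am^{p-1}d$, which leads to $b\ge a+1$. Absorbing the cutoff term $w^a\xi^{p-1}g_\eta$ into $w^b\xi^p$ by Young's inequality requires $a\ge b(p-1)/p$. With $b=a+1$ this is $a\ge p-1$. The choice $a=1$ of the previous section is the borderline case for $p=2$, but for $p<2$ the function $w^{p-1}$ is not Lipschitz in $w$. We take $a=p$, $b=p+1$, which satisfies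 all requirements and makes $\varphi$ a $C^1$ function of $(u,v)$ for every $p>1$.

\begin{proposition}\label{prop:energy}
There is a constant $C=C(p)$ such that, for $u,v,w$ as in Section~\ref{sec:reduction} and every $\eta=\eta_j$,
\[
\int_\Omega\eta^pw^{p+1}(g_u^p+g_v^p)\,d\mu\le C\int_\Omega w\,g_\eta^p\,d\mu .
\]
\end{proposition}

\begin{proof}
\textbf{Test functions.} Let $c_p=\min\{1,2^{p-1}-1\}>0$. Then
\begin{equation}\label{eq:bernoulli}
(1+s)^{p-1}-1\ge c_ps\qquad\text{for }0\le s\le1 .
\end{equation}
For $p\ge2$ this follows from Bernoulli's inequality; for $p<2$ the left-hand side is concave in $s$ and lies above its chord over $[0,1]$. Let $\kappa=c_p/(p+1)^2\le1$ and put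
\[
\varphi=\tfrac1pw^p+\kappa w^{p+1}(1-u),\qquad\psi=\tfrac1pw^p+\kappa w^{p+1}v .
\]
Both satisfy $0\le\varphi,\psi\le2w^p$ and are positive exactly where $w>0$. As $p>1$, they are $C^1$ functions of $(u,v)$, with
\[
\partial_u\varphi=-\alpha,\qquad\partial_v\varphi=\beta,\qquad\partial_v\psi=\delta,\qquad\partial_u\psi=-\theta,
\]
where
\[
\begin{aligned}
\beta&=w^{p-1}+\kappa(p+1)w^p(1-u),&\qquad\alpha&=\beta+\kappa w^{p+1},\\
\theta&=w^{p-1}+\kappa(p+1)w^pv,&\qquad\delta&=\theta+\kappa w^{p+1}.
\end{aligned}
\]
All four are nonnegative and at most $1+\kappa(p+2)\le1+\frac{p+2}{(p+1)^2}<2$.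

Let $A=\{w>0\}\cap\{\eta>0\}$. Since $p>1$, $\eta^p\varphi$ and $\eta^p\psi$ are $C^1$ functions of $(u,v,\eta)$ (write $\eta_+^p$ for $\eta^p$ near $\eta=0$). By Lemma~\ref{lem:curves}(a) they are absolutely continuous on $p$-a.e.\ curve in $\Omega$, with derivative bounded by $2(\xi+\omega)+2pg_\eta$. They are bounded, nonnegative, and nonzero exactly on $A$. By \eqref{eq:compact}, $A$ lies in a compact subset of $\Omega$, so $\xi,\omega,g_\eta\in L^p(A)$. By Lemma~\ref{lem:curves}(b), $\eta^p\varphi$ and $\eta^p\psi$ belong to $N^{1,p}_0(\Omega)$ and have compact support in $\Omega$. So $t\eta^p\varphi$ and $t\eta^p\psi$, $t>0$, are admissible in (F1).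

\medskip
\noindent\textbf{First variation.} Let $0<t\le\frac12$. On $p$-a.e.\ curve in $\Omega$,
\[
(u+t\eta^p\varphi)'=(1-t\eta^p\alpha)u'+t\eta^p\beta v'+tp\eta^{p-1}\varphi\,\eta' .
\]
The signs matter here. Since $1-t\eta^p\alpha\ge0$ and $\beta\ge0$, taking absolute values keeps the coefficient $1-t\eta^p\alpha$ of $\xi$, and (F4) shows that
\[
h_t=\xi+tZ\ge0,\qquad Z=\eta^p(-\alpha\xi+\beta\omega)+p\eta^{p-1}\varphi g_\eta,
\]
is a $p$-weak upper gradient of $u+t\eta^p\varphi$ in $\Omega$. Off $A$ we have $Z=0$, and on $A$ we have $Z\in L^p$, so $h_t\in L^p_{\rm loc}(\Omega)$. As $u$ is a superminimizer and $\{t\eta^p\varphi\ne0\}=A$, we have $\int_A\xi^p\,d\mu\le\int_Ah_t^p\,d\mu$, that is,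
\[
0\le\int_A\frac{h_t^p-\xi^p}t\,d\mu .
\]
By the mean value theorem the integrand is at most $p|Z|(\xi+|Z|)^{p-1}$ in absolute value, which is integrable over $A$. It tends to $p\,\xi^{p-1}Z$ as $t\to0$. By dominated convergence,
\begin{equation}\label{eq:varu}
0\le\int_A\xi^{p-1}\bigl[\eta^p(-\alpha\xi+\beta\omega)+p\eta^{p-1}\varphi g_\eta\bigr]d\mu .
\end{equation}
Similarly, $-v$ is a superminimizer and
\[
(v-t\eta^p\psi)'=(1-t\eta^p\delta)v'+t\eta^p\theta u'-tp\eta^{p-1}\psi\,\eta' .
\]
Since $1-t\eta^p\delta\ge0$ and $\theta\ge0$, the function $\omega+t\bigl(\eta^p(-\delta\omega+\theta\xi)+p\eta^{p-1}\psi g_\eta\bigr)$ is a $p$-weak upper gradient of $-v+t\eta^p\psi$, and the same limit gives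
\begin{equation}\label{eq:varv}
0\le\int_A\omega^{p-1}\bigl[\eta^p(-\delta\omega+\theta\xi)+p\eta^{p-1}\psi g_\eta\bigr]d\mu .
\end{equation}
Adding \eqref{eq:varu} and \eqref{eq:varv} we obtain
\begin{equation}\label{eq:sum}
\int_A\eta^pS\,d\mu\le p\int_A\eta^{p-1}(\varphi\xi^{p-1}+\psi\omega^{p-1})g_\eta\,d\mu,\qquad
S=\alpha\xi^p-\beta\xi^{p-1}\omega+\delta\omega^p-\theta\omega^{p-1}\xi .
\end{equation}

\medskip
\noindent\textbf{Lower bound for $S$.} We claim that
\begin{equation}\label{eq:Sbound}
S\ge\tfrac\kappa2w^{p+1}(\xi^p+\omega^p)\qquad\text{a.e.\ on }A .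
\end{equation}
Inserting the formulas for $\alpha,\beta,\delta,\theta$, we find
\[
\begin{aligned}
S={}&w^{p-1}(\omega^{p-1}-\xi^{p-1})(\omega-\xi)+\kappa w^{p+1}(\xi^p+\omega^p)\\
&+\kappa(p+1)w^p\bigl[(1-u)\xi^{p-1}(\xi-\omega)+v\,\omega^{p-1}(\omega-\xi)\bigr].
\end{aligned}
\]
Let $m=\min\{\xi,\omega\}$ and $d=|\xi-\omega|$. In the bracket, the term in which the larger of $\xi,\omega$ carries the power $p-1$ is nonnegative, and the other is at least $-m^{p-1}d$, because $0\le1-u\le1$ and $0\le v\le1$. Thus
\begin{equation}\label{eq:three}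
S\ge w^{p-1}\bigl((m+d)^{p-1}-m^{p-1}\bigr)d+\kappa w^{p+1}(\xi^p+\omega^p)-\kappa(p+1)w^pm^{p-1}d .
\end{equation}
In place of completing a square, as for $p=2$, we distinguish two cases.

If $(p+1)d\le wm$, the last term in \eqref{eq:three} is at least $-\kappa w^{p+1}m^p$, and the first is nonnegative. Hence $S\ge\kappa w^{p+1}\max\{\xi,\omega\}^p\ge\frac\kappa2w^{p+1}(\xi^p+\omega^p)$.

If $(p+1)d>wm$, the first term dominates the last. This is clear if $m=0$, since then the last term vanishes. If $m>0$, then $d/m>w/(p+1)\in[0,1]$, and \eqref{eq:bernoulli} gives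
\[
\Bigl(1+\frac dm\Bigr)^{p-1}-1\ge\Bigl(1+\frac w{p+1}\Bigr)^{p-1}-1\ge\frac{c_pw}{p+1}=\kappa(p+1)w .
\]
Multiplying by $w^{p-1}m^{p-1}d$ we see that the first term is at least $\kappa(p+1)w^pm^{p-1}d$. Hence $S\ge\kappa w^{p+1}(\xi^p+\omega^p)$, and \eqref{eq:Sbound} is proved.

\medskip
\noindent\textbf{Absorption.} Since $\varphi\le2w^p$ and $p-\frac{(p+1)(p-1)}p=\frac1p$, Young's inequality with exponents $\frac p{p-1}$ and $p$ gives
\[
p\eta^{p-1}\varphi\xi^{p-1}g_\eta\le2p\bigl(\eta w^{(p+1)/p}\xi\bigr)^{p-1}\cdot w^{1/p}g_\eta\le\frac\kappa4\eta^pw^{p+1}\xi^p+C'w\,g_\eta^p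
\]
with $C'=C'(p)$. The same bound holds with $\psi,\omega$ in place of $\varphi,\xi$. By \eqref{eq:sum} and \eqref{eq:Sbound},
\[
\frac\kappa2\int_A\eta^pw^{p+1}(\xi^p+\omega^p)\,d\mu\le\frac\kappa4\int_A\eta^pw^{p+1}(\xi^p+\omega^p)\,d\mu+2C'\int_Aw\,g_\eta^p\,d\mu .
\]
The first term on the right is finite because $\xi,\omega\in L^p(A)$, so it can be absorbed into the left-hand side. Since $\eta^pw^{p+1}=0$ in $\Omega\setminus A$, the proposition follows with $C=8C'/\kappa$.
\end{proof}

\section{Proof of the comparison principle}\label{sec:proof}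

We keep the notation of Section~\ref{sec:reduction} and prove Theorem~\ref{thm:comparison} in three steps.

\medskip
\noindent\textbf{Step 1: $g_w=0$ a.e.\ in $\Omega$.} Since $w\le1$, Proposition~\ref{prop:energy} and \eqref{eq:zeta} give
\[
\int_\Omega\eta_j^pw^{p+1}(g_u^p+g_v^p)\,d\mu\le C\int_Xg_{\zeta_j}^p\,d\mu\to0 .
\]
As $\zeta_j\to0$ in $L^p(X)$, we have $\eta_j\to1$ a.e.\ along a subsequence. By Fatou's lemma, $w^{p+1}(g_u^p+g_v^p)=0$ a.e., i.e.\ $g_u=g_v=0$ a.e.\ on $\{w>0\}$. On $p$-a.e.\ curve in $\Omega$, $w$ is absolutely continuous, with $w'=v'-u'$ a.e.\ where $w>0$ and $w'=0$ a.e.\ where $w=0$. By (F4), $w\in N^{1,p}_{\rm loc}(\Omega)$ and $g_w\le(g_u+g_v)\chi_{\{w>0\}}=0$ a.e.\ in $\Omega$.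

\medskip
\noindent\textbf{Step 2: $w=0$ a.e.\ in $\Omega$.} We want to extend $w$ by zero and use the Poincar\'e inequality. It is not clear a priori that the extension is Newtonian near $F$, so we pass through the cutoffs. Let $W=w$ in $\Omega$, $W=0$ in $X\setminus\Omega$, and $W_j=\eta_jW$. The function $W_j$ vanishes outside the set in \eqref{eq:compact}. Lemma~\ref{lem:curves}(a), applied to the product of $w$ and $\eta_j$, and Lemma~\ref{lem:curves}(b) with $g=wg_{\eta_j}+\eta_jg_w$ show that $W_j\in N^{1,p}(X)$ and
\[
g_{W_j}\le wg_{\eta_j}+\eta_jg_w\le g_{\zeta_j}\quad\text{a.e.\ in }\Omega,\qquad g_{W_j}=0\quad\text{a.e.\ in }X\setminus\Omega .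
\]
Thus $\|g_{W_j}\|_{L^p(X)}\to0$. Also $|W_j-W|\le\zeta_j$, so $W_j\to W$ in $L^p(X)$. Applying the $(1,p)$-Poincar\'e inequality to $W_j$ on a ball and letting $j\to\infty$, we see that $W$ is a.e.\ constant on that ball. The balls $B(x_0,k)$, $k=1,2,\dots$, with $x_0\in X$ fixed, are nested, have positive measure and exhaust $X$, so $W=c$ a.e.\ in $X$ for some constant $c\ge0$.

Suppose $c>0$. As $W=0$ off $\Omega$, we have $\mu(X\setminus\Omega)=0$. The open set $X\setminus\overline\Omega$ then has zero measure and is empty, so $X=\overline\Omega$ is bounded and $\mu(X)<\infty$. Hence constants belong to $N^{1,p}(X)$, and $(c-W_j)/c\in N^{1,p}(X)$. This function equals $1$ everywhere on $X\setminus\Omega$, and a.e.\ it equals $(c-\eta_jc)/c=\zeta_j$. Therefore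
\[
C_p(X\setminus\Omega)\le\|\zeta_j\|_{L^p(X)}^p+c^{-p}\|g_{W_j}\|_{L^p(X)}^p\to0,
\]
which contradicts $C_p(X\setminus\Omega)>0$. So $c=0$, i.e.\ $v\le u+\varepsilon$ a.e.\ in $\Omega$. As $\varepsilon\in(0,1)$ was arbitrary, $v\le u$ a.e.\ in $\Omega$.

\medskip
\noindent\textbf{Step 3: from a.e.\ to everywhere.} The identities $u(x)=\operatorname{ess\,lim\,inf}u$ and $v(x)=\operatorname{ess\,lim\,sup}v$ from (F1) point in opposite directions, so they do not suffice. We show that every point of $\Omega$ is a Lebesgue point of $u$ and of $v$, with the correct value. Let $x\in\Omega$, and for small $r>0$ put $m_r=\inf_{B(x,\Lambda r)}u$ and $B=B(x,r)$. As $r\to0$, $m_r\to u(x)$ by lower semicontinuity, and $\operatorname{ess\,inf}_Bu\to u(x)$ by (F1). The function $u-m_r$ is a superminimizer with $0\le u-m_r\le1$ in $B(x,\Lambda r)$. As $s\le1$, we have $u-m_r\le(u-m_r)^s$ there, and (F2) gives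
\[
\begin{aligned}
\frac1{\mu(B)}\int_B|u-u(x)|\,d\mu&\le\frac1{\mu(B)}\int_B(u-m_r)^s\,d\mu+|u(x)-m_r|\\
&\le C^s\bigl(\operatorname*{ess\,inf}_{B}u-m_r\bigr)^s+|u(x)-m_r|\to0\qquad\text{as }r\to0 .
\end{aligned}
\]
Applying this to the $p$-superharmonic function $1-v\in[0,1]$, we get the same for $v$. Since $v\le u$ a.e.,
\[
v(x)=\lim_{r\to0}\frac1{\mu(B(x,r))}\int_{B(x,r)}v\,d\mu\le\lim_{r\to0}\frac1{\mu(B(x,r))}\int_{B(x,r)}u\,d\mu=u(x).
\]
This proves Theorem~\ref{thm:comparison}, and with it Corollary~\ref{cor:Q}. \qed

\begin{remark}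
The connectedness of $\Omega$ was not used. In the argument above, the boundedness of $\Omega$ entered through the compactness of $F$ and in \eqref{eq:compact}, and through $\mu(X)<\infty$ in Step~2. The hypothesis $C_p(X\setminus\Omega)>0$ entered only at the end of Step~2.
\end{remark}

\section{Consequences for Perron solutions}

Call $f$ \emph{resolutive} if $\underline Pf=\overline Pf$ and this function is real-valued; it is then denoted $Pf$.

\begin{corollary}\label{cor:perron}
Let $f,h:\partial\Omega\to\overline{\mathbb R}$.
\begin{itemize}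
\item[\textup{(a)}] If $f\le h$ q.e.\ on $\partial\Omega$, then $\underline Pf\le\underline Qf\le\overline Qh\le\overline Ph$.
\item[\textup{(b)}] If $f$ is resolutive and $h=f$ q.e.\ on $\partial\Omega$, then $\underline Qh=\overline Qh=Pf$ and $\underline Ph\le Pf\le\overline Ph$.
\item[\textup{(c)}] If $f$ and $h$ are both resolutive and $f=h$ q.e.\ on $\partial\Omega$, then $Pf=Ph$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) If $f\le h$ q.e., then $\tilde L_f\subset\tilde L_h$, because $C_p$ is subadditive. So $\underline Qf\le\underline Qh\le\overline Qh$ by Corollary~\ref{cor:Q}, which also gives the outer inequalities.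

(b) By Corollary~\ref{cor:Q}, $Pf=\underline Pf\le\underline Qf\le\overline Qf\le\overline Pf=Pf$. The classes $\tilde U_f$ and $\tilde L_f$ do not change when $f$ is replaced by $h$, so $\underline Qh=\overline Qh=Pf$. Now apply Corollary~\ref{cor:Q} to $h$.

(c) By (b), $Ph=\underline Ph\le Pf\le\overline Ph=Ph$.
\end{proof}

We do not claim that resolutivity itself is preserved under q.e.\ perturbations of arbitrary resolutive functions.

\section{Sharpness}\label{sec:sharp}

\begin{theorem}\label{thm:sharp}
A compact set $K\subset X$ has $C_p(K)=0$ if and only if the following holds for every bounded domain $\Omega\subset X$ with $C_p(X\setminus\Omega)>0$: whenever $u$ \textup{(}$p$-superharmonic, bounded below\textup{)} and $v$ \textup{(}$p$-subharmonic, bounded above\textup{)} in $\Omega$ satisfy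
\[
\limsup_{\Omega\ni y\to x}v(y)\le\liminf_{\Omega\ni y\to x}u(y)\qquad\text{for q.e.\ }x\in\partial\Omega\setminus K,
\]
then $v\le u$ in $\Omega$.
\end{theorem}

\begin{proof}
If $C_p(K)=0$, the boundary inequality holds q.e.\ on $\partial\Omega$, and Theorem~\ref{thm:comparison} applies.

Let $C_p(K)>0$. We look for a domain on which a $p$-harmonic function with boundary values $1$ on part of $K$ and $0$ elsewhere does not vanish identically. We use two properties of $X$. First, $X$ is connected: if $D$ is an open and closed set with $D\ne\varnothing$ and $D\ne X$, then $\chi_D$ is locally constant and has $0$ as an upper gradient, which contradicts the Poincar\'e inequality on a ball meeting both $D$ and $X\setminus D$. Second, $X$ is quasiconvex, by the Poincar\'e inequality: any two points $x,y$ are joined by a curve of length at most $C\,d(x,y)$. Consequently, if $B(x,\rho)$ lies in an open set $O$, the component of $O$ containing $x$ contains $B(x,\rho/C)$. So components of open sets are open.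

\medskip
\noindent\textbf{The domain.} By the standing hypotheses there is a nonempty $\Omega$ with nonempty complement, so $X$ has at least two points. Choose $r>0$ with $4r<\operatorname{diam}X$. Covering $K$ by finitely many closed balls of radius $r$ and using subadditivity, we find $x_0$ such that $K'=K\cap\{y:d(x_0,y)\le r\}$ has $C_p(K')>0$. Let $G=B(x_0,2r)$. Since $\operatorname{diam}X>4r$, some point has distance more than $2r$ from $x_0$. Hence $X\setminus G$ contains a nonempty open set, and $C_p(X\setminus G)\ge\mu(X\setminus G)>0$. Put $\Omega_0=G\setminus K'$, which is open. It is nonempty, since otherwise $G=K'$ would be open and closed and thus equal to $X$, while $X\setminus G\ne\varnothing$.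

\medskip
\noindent\textbf{The function.} Let $f(y)=\min\{1,(2-d(x_0,y)/r)_+\}$. This is a Lipschitz function with bounded support, equal to $1$ on $K'$ and $0$ off $G$. The set $\Omega_0$ is bounded and $C_p(X\setminus\Omega_0)\ge C_p(X\setminus G)>0$. Let $h\in N^{1,p}(X)$ be the solution of the Dirichlet problem in $\Omega_0$ with data $f$: $h=f$ on $X\setminus\Omega_0$, $h$ is $p$-harmonic in $\Omega_0$, and $0\le h\le1$ \cite{Sh,KS}. By the Kellogg property \cite{BBSkellogg}, \cite[Chapter 10]{BB},
\begin{equation}\label{eq:kellogg}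
\lim_{\Omega_0\ni y\to x}h(y)=f(x)\qquad\text{for q.e.\ }x\in\partial\Omega_0 .
\end{equation}
Since $\partial\Omega_0\subset(\overline G\setminus G)\cup K'$, the points of $\partial\Omega_0\setminus K$ lie in $\overline G\setminus G$, where $f=0$.

Suppose that $h\equiv0$ in $\Omega_0$. Then $h=\chi_{K'}$ on $X$. As $g_h=0$ a.e.\ on the two level sets of $h$, we have $g_h=0$ a.e.\ in $X$, and by the Poincar\'e inequality $h$ is a.e.\ constant. It vanishes on $X\setminus G$, which has positive measure, so $h=0$ a.e.\ and $\|h\|_{N^{1,p}(X)}=0$. But $h=1$ on $K'$, so $C_p(K')\le\|h\|_{N^{1,p}(X)}^p=0$, a contradiction.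

\medskip
\noindent\textbf{Conclusion.} Hence $h>0$ somewhere in some component $\Omega$ of $\Omega_0$. The components of $\Omega_0$ are open and disjoint, so $\Omega$ is a bounded domain with $\partial\Omega\subset\partial\Omega_0$, and $C_p(X\setminus\Omega)\ge C_p(X\setminus G)>0$. In $\Omega$ take $v=h$ and $u=0$; by (F5), $h$ is $p$-subharmonic. By \eqref{eq:kellogg}, $\limsup v\le0=\liminf u$ at q.e.\ point of $\partial\Omega\setminus K$, but $v\le u$ fails.
\end{proof}

\begin{example}[The one-sided bounds are needed]
In $\mathbb R^n$ with $n\ge2$ and $1<p\le n$, let $\Omega=B(0,1)\setminus\{0\}$, $u=0$, and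
\[
v(x)=|x|^{(p-n)/(p-1)}-1\quad\text{if }p<n,\qquad v(x)=\log\frac1{|x|}\quad\text{if }p=n .
\]
The derivative of $v$ with respect to $\tau=|x|$ is a constant times $\tau^{(1-n)/(p-1)}$, so $\tau^{n-1}|v'(\tau)|^{p-2}v'(\tau)$ is constant and $v$ is $p$-harmonic in $\Omega$. It is positive, has boundary values $0$ on $\partial\Omega\setminus\{0\}$, and $C_p(\{0\})=0$ because $p\le n$. Yet $v\le u$ fails; $v$ is not bounded above. The pair $-v$ (as $p$-superharmonic function) and $0$ (as $p$-subharmonic function) shows that the lower bound on the $p$-superharmonic function is needed as well.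
\end{example}

\begin{thebibliography}{9}

\bibitem{source}
``N.B.: When Citing This Work, Cite The Original Article.'',
\texttt{http://liu.diva-portal.org/smash/get/diva2:217146/FULLTEXT01.pdf}
(doi:10.1016/s0022-0396(03)

\bibitem{AB}
A. Bj\"orn, \emph{Characterizations of $p$-superharmonic functions on metric spaces}, Studia Math. 169 (2005).

\bibitem{BB}
A. Bj\"orn and J. Bj\"orn, \emph{Nonlinear Potential Theory on Metric Spaces}, EMS, 2011.

\bibitem{BBSkellogg}
Bj\"orn, Bj\"orn and Shanmugalingam, J. Reine Angew. Math. 556 (2003).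

\bibitem{BBSouter}
Bj\"orn, Bj\"orn and Shanmugalingam, Houston J. Math. 34 (2008).

\bibitem{KM}
Kinnunen and Martio, \emph{Nonlinear potential theory on metric spaces}, Illinois J. Math. 46 (2002).

\bibitem{KS}
Kinnunen and Shanmugalingam, Manuscripta Math. 105 (2001).

\bibitem{Sh}
Shanmugalingam, Illinois J. Math. 45 (2001).

\end{thebibliography}

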